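# Local approximation on the spectrum of a uniform algebra: the algebras $L(A)$ and $H(A)$

## 1. Polynomials on the circle

Let $\mathbb T=\{|z|=1\}$ and let $P$ be the uniform closure on $\mathbb T$ of the polynomials in $z$. The function $\bar z$ is far from $P$. For every polynomial $p$ we have $\int_{\mathbb T}p\,dz=0$, while $\int_{\mathbb T}\bar z\,dz=2\pi i$, so
$$2\pi=\Bigl|\int_{\mathbb T}(\bar z-p)\,dz\Bigr|\le 2\pi\,\|\bar z-p\|_{\mathbb T},\qquad\text{that is,}\qquad \|\bar z-p\|_{\mathbb T}\ge1 .$$

Now look at $\bar z$ through a small window. On the arc $I=\{e^{i\theta}:|\theta|\le\pi/3\}$ we have $|2-z|^2=5-4\cos\theta\le3<4$. Hence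
$$\bar z=\frac1z=\frac1{2-(2-z)}=\sum_{k\ge0}\frac{(2-z)^k}{2^{k+1}}$$
converges uniformly on $I$, and $\bar z$ is a uniform limit of polynomials there. By rotation the same holds on every arc $e^{i\varphi}I$: there $\bar z=e^{-i\varphi}\sum_k(2-e^{-i\varphi}z)^k/2^{k+1}$. The uniform closure of $P$ restricted to such an arc is an algebra containing $1,z,\bar z$, so by Stone–Weierstrass it contains all continuous functions on the arc. Thus every continuous function on $\mathbb T$ is locally uniformly approximable by $P$, although $P$ is a proper subalgebra.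

There is a stricter way of being "locally in $P$": to coincide near each point with some element of $P$. Here this gives nothing new. By the maximum principle, elements of $P$ extend to functions continuous on the closed disc and holomorphic inside. If such a $g$ vanishes on an arc of length greater than $2\pi/n$, then $\prod_{j<n}g(e^{2\pi ij/n}z)$ vanishes on $\mathbb T$, hence on the disc, hence $g\equiv0$. So if $f$ equals $g_x\in P$ on an open arc around $x$, for each $x\in\mathbb T$, then $g_x=g_y$ whenever the arcs meet. Since $\mathbb T$ is connected, all $g_x$ coincide, and $f\in P$.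

One may object that the circle has a hole. The map $p\mapsto p(0)$ is a multiplicative functional on $P$ which is not evaluation at a point of $\mathbb T$; the natural space for $P$ is the closed disc. If we fill the hole and consider, on the closed disc, the algebra of continuous functions holomorphic inside, the phenomenon disappears: a function that is locally a uniform limit of holomorphic functions is holomorphic, so local approximability gives nothing new.

Is the hole the only reason? In other words, if a uniform algebra lives on its full spectrum, can local approximation still produce all continuous functions from a proper algebra? This question, posed in the paper "More On High-Order Non-Local Uniform Algebras" (doi:10.1215/ijm/1256051219), is what we settle here, for both meanings of "local".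

## 2. The algebras $L(A)$ and $H(A)$

Throughout, $X$ is compact Hausdorff, $\mathfrak c(X)$ is the algebra of continuous complex functions with the supremum norm, and $(A,X)$ is a uniform algebra with spectrum $X$. This means that $A$ is a uniformly closed subalgebra of $\mathfrak c(X)$ containing the constants and separating the points of $X$, and that every character (nonzero multiplicative linear functional) of $A$ is evaluation at a point of $X$. Measures are finite, complex, regular and Borel; $\mu\perp A$ means $\int a\,d\mu=0$ for all $a\in A$. By Hahn–Banach and Riesz, $f\in A$ if and only if $\int f\,d\mu=0$ for all $\mu\perp A$.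

**Definition.** A function $f\in\mathfrak c(X)$ *belongs locally to $A$* if every $x\in X$ has a neighborhood $U$ and a $g\in A$ with $f=g$ on $U$. It is *$A$-holomorphic* if every $x\in X$ has a neighborhood $U$ such that $f|_U$ is a uniform limit on $U$ of restrictions of functions in $A$. The uniform closures of these two sets of functions are $L(A)$ and $H(A)$.

It is known that $(L(A),X)$ and $(H(A),X)$ are uniform algebras with spectrum $X$, and clearly $A\subseteq L(A)\subseteq H(A)$. We shall not use the first fact.

**Definition.** For a closed $S\subset X$ let $\hat S=\{x\in X:|a(x)|\le\max_S|a|\ \forall a\in A\}$, with $\hat\emptyset=\emptyset$, and let $A_S$ be the closure of $A|_S$ in $\mathfrak c(S)$. We call $S$ *$A$-convex* if $\hat S=S$.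

The characters of $A_S$ are exactly the evaluations at points of $\hat S$. Indeed, a character of $A_S$ composed with restriction is a character of $A$, that is, evaluation at some $x\in X$; since characters have norm $1$, $|a(x)|\le\max_S|a|$, so $x\in\hat S$. Conversely, if $x\in\hat S$, evaluation at $x$ is well defined and bounded on $A|_S$ and extends to $A_S$.

As an example, let $A$ be the disc algebra on the closed disc. Its boundary circle has $\hat{\mathbb T}$ equal to the whole disc, so $\mathbb T$ is not $A$-convex. If $A=\mathfrak c(X)$, every closed set is $A$-convex by Urysohn's lemma.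

Two simple cases. For the disc algebra we saw $A=L(A)=H(A)\ne\mathfrak c(X)$. If $X$ is totally disconnected, the locally constant functions belong locally to $A$ and are dense in $\mathfrak c(X)$ by Stone–Weierstrass, so $L(A)=\mathfrak c(X)$ for free. But Shilov's idempotent theorem says that the characteristic function $1_O$ of an open and closed set $O$ of the spectrum lies in $A$. So every locally constant function is in $A$, and $A=\mathfrak c(X)$: no counterexample here.

**Theorem 1.** If every closed subset of $X$ is $A$-convex, then every function belonging locally to $A$ is in $A$; so $L(A)=A$.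

**Theorem 2.** If $H(A)=\mathfrak c(X)$ (in particular if $L(A)=\mathfrak c(X)$), then every closed subset of $X$ is $A$-convex. Hence $H(A)=\mathfrak c(X)$ implies $L(A)=A$, and $L(A)=\mathfrak c(X)$ implies $A=\mathfrak c(X)$.

**Theorem 3.** There are a compact metrizable $X$, a uniform algebra $(A,X)$ with spectrum $X$, $A\ne\mathfrak c(X)$, and closed $K_1,K_2\subset X$ with $X=\operatorname{int}K_1\cup\operatorname{int}K_2$, such that $A|_{K_i}$ is uniformly dense in $\mathfrak c(K_i)$ for $i=1,2$. So every $f\in\mathfrak c(X)$ is $A$-holomorphic, and $L(A)=A\ne H(A)=\mathfrak c(X)$.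

So there is no uniform algebra $(A,X)$ with spectrum $X$, $A\neq\mathfrak c(X)$ and $L(A)=\mathfrak c(X)$; there is one with $A\ne\mathfrak c(X)$ and $H(A)=\mathfrak c(X)$. The pattern $L=A$, $H=\mathfrak c$ is that of the circle, but now without a hole.

## 3. A local maximum principle for $A$-holomorphic functions

Recall that the Shilov boundary of a uniform algebra on a compact space is the smallest closed subset on which every function in the algebra attains its maximum modulus.

**Rossi's local maximum modulus principle.** Let $B$ be a uniform algebra with spectrum $Y$ and Shilov boundary $\Gamma$, and let $O\subset Y\setminus\Gamma$ be nonempty and open. Then $|b(y)|\le\max_{\mathrm{bd}\,O}|b|$ for $b\in B$, $y\in O$.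

Here $\mathrm{bd}\,O\ne\emptyset$ automatically: otherwise $O$ is open and closed, $1_O\in B$ by Shilov's idempotent theorem, and $1_O$ does not attain its maximum modulus on $\Gamma$.

We want to prove the following claim: if $f$ is $A$-holomorphic and $S\subset X$ is closed and nonempty, then $\max_{\hat S}|f|=\max_S|f|$. The natural attempt is to take a point $y\in\hat S\setminus S$ where $|f|$ is maximal, replace $f$ near $y$ by a close $a\in A$, and contradict Rossi's principle on a small neighborhood $O$ of $y$ in $\hat S$. This works if $|f|$ is strictly smaller on $\mathrm{bd}\,O$ than at $y$. But the set where $|f|$ is maximal may be large and run across $\mathrm{bd}\,O$, and then there is no strict inequality to transfer to $a$. The remedy is to multiply by an element of $A$ that is larger at a point of this maximum set inside $O$ than on its part outside $O$, and to use powers to suppress everything off the maximum set.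

**Proof of the claim.** Suppose $M=\max_{\hat S}|f|>\max_S|f|$. Pick $c\in f(\hat S)$ with $|c|=M$ and put $f'=\frac12(1+\bar cf/M^2)$. Then $f'$ is $A$-holomorphic, $|f'|\le1$ on $\hat S$, and within $\hat S$ we have $|f'|=1$ exactly on $E=\{f=c\}\cap\hat S$, where $f'=1$. The set $E$ is compact, nonempty and disjoint from $S$.

Let $y_0\in E$ be a point of the Shilov boundary of $A_E$. Choose a relatively open neighborhood $O$ of $y_0$ in $\hat S$ with $\bar O\cap S=\emptyset$ such that $f'|_{\bar O}$ is a uniform limit of elements of $A$. The closed set $E\setminus O$ does not contain $y_0$, hence does not include the Shilov boundary of $A_E$, and some element of $A_E$ has a larger maximum modulus on $E$ than on $E\setminus O$. Approximating it by an element of $A$ and normalizing, we get $b\in A$ and $y_1\in E\cap O$ with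
$$|b(y_1)|=\max_E|b|=1>\beta:=\max_{E\setminus O}|b|\qquad(\beta=0\text{ if }E\subset O).$$

Boundaries are taken in $\hat S$. On $\mathrm{bd}\,O$ the functions $|b||f'|^k$ decrease, as $k\to\infty$, to a limit $\le\beta$: off $E$ we have $|f'|<1$ and the limit is $0$, and $E\cap\mathrm{bd}\,O\subset E\setminus O$ because $O$ is open. So the compact sets $\{x\in\mathrm{bd}\,O:|bf'^k(x)|\ge\frac{1+\beta}2\}$ decrease with $k$ and have empty intersection; one of them is empty. For this $k$,
$$\sup_{\mathrm{bd}\,O}|bf'^k|\le\tfrac{1+\beta}2<1=|bf'^k(y_1)| .$$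
Replacing $f'$ by $a\in A$ sufficiently close to it on $\bar O$ we get $\sup_{\mathrm{bd}\,O}|ba^k|<|ba^k(y_1)|$. But $A_{\hat S}$ has spectrum $\hat S$ (the hull of $\hat S$ is $\hat S$), its Shilov boundary is contained in $S$ because every $|a|$ attains its maximum over $\hat S$ on $S$, and $O\subset\hat S\setminus S$. This contradicts Rossi's principle. $\square$

**Proof of Theorem 2, given Theorem 1.** By uniform limits, the claim gives $|f|\le\max_S|f|$ on $\hat S$ for all $f\in H(A)$. Let $H(A)=\mathfrak c(X)$. If there were $x\in\hat S\setminus S$, Urysohn's lemma would give $f\in\mathfrak c(X)$ with $f=0$ on $S$, $f(x)=1$, a contradiction. So every closed set is $A$-convex, and Theorem 1 gives $L(A)=A$. If $L(A)=\mathfrak c(X)$, then $H(A)=\mathfrak c(X)$ as $L(A)\subseteq H(A)$, so $A=L(A)=\mathfrak c(X)$. $\square$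

## 4. Carriers of functionals, and the proof of Theorem 1

Let $f=g_i$ on $U_i$ with $g_i\in A$, the open sets $U_1,\dots,U_N$ covering $X$. A partition of unity $(\varphi_i)$ writes $f=\sum\varphi_ig_i$, but $\varphi_i\notin A$. Dually, take $\mu\perp A$; we would like $\int f\,d\mu=0$. It would be enough to split $\mu=\sum\mu_i$ with $\mu_i\perp A$ supported in $U_i$, but $\varphi_i\mu$ is no longer orthogonal to $A$.

What we do know is this. The functional $\ell(a)=\int af\,d\mu$ on $A$ equals $\int a(f-g_i)\,d\mu$ for each $i$, because $ag_i\in A$. So $\ell$ is represented by a measure on $X\setminus U_i$, for every $i$, and these sets have empty intersection. The representing measures differ from one $i$ to another, so we cannot simply intersect supports. In general we must not: for the disc algebra, $\ell(a)=a(0)$ is represented by a point mass on $\{0\}$ and by $d\theta/2\pi$ on $\mathbb T$, yet $\ell\ne0$. In that example $\mathbb T$ is not $A$-convex. We now show that if all closed sets are $A$-convex, then carriers of functionals, suitably defined, can be intersected.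

From here to the end of this section, every closed subset of $X$ is assumed $A$-convex. So $A_S$ has spectrum $S$ for every closed $S$. We regard $F=(F_1,\dots,F_n)\in A^n$ as a map $X\to\mathbb C^n$. Recall that the polynomial hull of a compact $K\subset\mathbb C^k$ is the set of $z$ with $|P(z)|\le\max_K|P|$ for all polynomials $P$.

**Lemma 1 (Arens–Calderón).** Let $S\subset X$ be closed, $F\in A^n$, $W\supset F(S)$ open in $\mathbb C^n$. There is $F''\in A^k$ such that, with $H=(F,F'')$, the polynomial hull of $H(S)$ projects into $W$ under $\mathbb C^{n+k}\to\mathbb C^n$.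

**Proof.** We may assume $S\ne\emptyset$. Let $D$ be the closed polydisc $|z_j|\le\|F_j\|_S$; for any $F''$, the hull of $H(S)$ projects into $D$, as the coordinates are polynomials. Let $\lambda\in D\setminus W$. Then $\lambda\notin F(S)$, so the functions $F_j-\lambda_j$ have no common zero on $S$, the spectrum of $A_S$. They therefore generate the unit ideal of $A_S$, and after approximation there are $b_j\in A$ with $|\sum_jb_j(F_j-\lambda_j)-1|\le\frac14$ on $S$. Suppose the $b_j$ occur among the entries of $F''$, with corresponding coordinates $w_j$. On the hull of $H(S)$ we then have $|\sum w_j(z_j-\lambda_j)-1|\le\frac14$ and $|w_j|\le\|b_j\|_S$. So a hull point cannot have $z$-part in the neighborhood $\{\sum\|b_j\|_S|z_j-\lambda_j|<\frac12\}$ of $\lambda$. Finitely many such neighborhoods cover the compact set $D\setminus W$; let $F''$ collect the corresponding functions $b_j$. $\square$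

**Definition.** A linear functional $\ell$ on $A$ is *carried* by the closed set $S$ if for all $n\ge1$, $F\in A^n$ and open $D\supset F(S)$ there are a compact $C\subset D$ and a constant $M$ with $|\ell(p\circ F)|\le M\sup_C|p|$ for all polynomials $p$. Here $\sup_\emptyset=0$, and $D=\emptyset$ is allowed if $S=\emptyset$.

If $\ell(a)=\int a\,d\nu$ with $\nu$ a measure on $S$, then $\ell$ is carried by $S$: take $C=F(S)$, $M=\|\nu\|$. If $\ell$ is carried by $\emptyset$, take $D=\emptyset$, $n=1$, $p(z)=z$: then $\ell(F)=0$ for every $F\in A$, so $\ell=0$.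

We use three textbook facts. If $K$ is compact and polynomially convex in $\mathbb C^k$ and $\mathcal N\supset K$ is open, there is a bounded open polynomial polyhedron $\Omega=\{|z_j|<r,\ |P_i|<1\}$ with $K\subset\Omega\subset\mathcal N$. (Take $r$ large; each point of the closed polydisc of radius $r$ outside $\mathcal N$ has a polynomial $P$ with $|P|>1$ near it and $|P|<1$ on $K$; use compactness.) For such $\Omega$ one has $H^1(\Omega,\mathcal O)=0$. By Oka–Weil, every $w\in\mathcal O(\Omega)$ is a limit of polynomials, uniformly on compact subsets of $\Omega$, since $\Omega$ is exhausted by the polynomially convex compact sets $\{|z_j|\le r-\epsilon,|P_i|\le1-\epsilon\}$.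

**Lemma 2.** If $\ell$ is carried by $S$ and by $T$, it is carried by $S\cap T$.

**Proof.** If $S\cup T=\emptyset$ there is nothing to prove. Let $F\in A^n$ and let $D\supset F(S\cap T)$ be open.

**Separating the parts over the complement of $D$.** The purpose is to arrange two open sets whose intersection lies over $D$. The compact sets $S'=S\setminus F^{-1}(D)$ and $T'=T\setminus F^{-1}(D)$ are disjoint. Since $A$ separates points and $S'\times T'$ is compact, there is a tuple $F'$ from $A$ with $F'(s)\neq F'(t)$ for all $s\in S'$, $t\in T'$. So $H^0=(F,F')$ satisfies $H^0(S')\cap H^0(T')=\emptyset$. Take disjoint open $B_1\supset H^0(S')$, $B_2\supset H^0(T')$. Let $\tilde D$ be the set of points whose first $n$ coordinates lie in $D$, and put $W_S=\tilde D\cup B_1\supset H^0(S)$, $W_T=\tilde D\cup B_2\supset H^0(T)$. Then $W_S\cap W_T=\tilde D$.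

**Passing to a polyhedron.** The purpose is to work where function theory has no obstruction. By Lemma 1, applied to $S\cup T$, $H^0$ and $W_S\cup W_T$, there is $H=(H^0,F'')$ such that the polynomial hull $K$ of $H(S\cup T)$ projects into $W_S\cup W_T$. Let $\Omega\supset K$ be a bounded open polynomial polyhedron projecting into $W_S\cup W_T$, and let $\Omega_S,\Omega_T\subset\Omega$ be the preimages of $W_S,W_T$ in $\Omega$. Then $\Omega=\Omega_S\cup\Omega_T$, $H(S)\subset\Omega_S$, $H(T)\subset\Omega_T$, and $\Omega_S\cap\Omega_T$ projects into $D$ under $\mathrm{pr}$ (the first $n$ coordinates). By hypothesis, applied to the tuple $H$, there are compact $C_S\subset\Omega_S$, $C_T\subset\Omega_T$ and constants with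
$$|\ell(P\circ H)|\le M_S\sup_{C_S}|P|,\qquad|\ell(P\circ H)|\le M_T\sup_{C_T}|P|\qquad\text{for all polynomials }P.$$

**Solving a Cousin problem with bounds.** The purpose is to split functions on $\Omega_S\cap\Omega_T$. Since $H^1(\Omega,\mathcal O)=0$, the map $(u,v)\mapsto u-v$ from $\mathcal O(\Omega_S)\oplus\mathcal O(\Omega_T)$ to $\mathcal O(\Omega_S\cap\Omega_T)$ is onto. By the open mapping theorem for Fréchet spaces, the image of $\{\sup_{C_S}|u|<1,\ \sup_{C_T}|v|<1\}$ contains $\{h:\sup_{C'}|h|<c\}$ for some compact $C'\subset\Omega_S\cap\Omega_T$ and $c>0$. By scaling, for every $\sigma'>0$, each $h$ with $\sup_{C'}|h|<\sigma'$ is $u-v$ with $\sup_{C_S}|u|,\ \sup_{C_T}|v|\le\sigma'/c$.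

**The estimate.** The purpose is to bound $\ell(p\circ F)$ by $p$ on a compact subset of $D$. Let $p$ be a polynomial on $\mathbb C^n$, $h=p\circ\mathrm{pr}$, $\sigma'>\sup_{C'}|h|$, and $h=u-v$ on $\Omega_S\cap\Omega_T$ as above. Then
$$w=p\circ\mathrm{pr}-u\ \text{ on }\Omega_S,\qquad w=-v\ \text{ on }\Omega_T$$
agree on the overlap and define $w\in\mathcal O(\Omega)$. Let $P_k\to w$ be polynomials converging uniformly on compact subsets of $\Omega$. As $p\circ F=(p\circ\mathrm{pr})\circ H$,
$$\limsup_k|\ell(P_k\circ H)|\le M_T\sup_{C_T}|v|,\qquad\limsup_k|\ell(p\circ F)-\ell(P_k\circ H)|\le M_S\sup_{C_S}|u| .$$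
So $|\ell(p\circ F)|\le(M_S+M_T)\sigma'/c$. Letting $\sigma'\downarrow\sup_{C'}|h|=\sup_{\mathrm{pr}(C')}|p|$, where $\mathrm{pr}(C')\subset D$ is compact, we obtain the required bound. $\square$

**Proof of Theorem 1.** Let $f=g_i$ on open sets $U_i$, $i=1,\dots,N$, covering $X$, with $g_i\in A$. Let $\mu\perp A$ and $\ell(a)=\int af\,d\mu$. For each $i$, $\ell(a)=\int a(f-g_i)\,d\mu$, and the measure $(f-g_i)\mu$ lives on $X\setminus U_i$; so $\ell$ is carried by every $X\setminus U_i$. By Lemma 2, $\ell$ is carried by $\bigcap(X\setminus U_i)=\emptyset$, that is, $\ell=0$. Thus $\int f\,d\mu=\ell(1)=0$ for all $\mu\perp A$, and $f\in A$. As $A$ is closed, $L(A)=A$. $\square$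

If $f$ is only $A$-holomorphic, the argument breaks at one place: with $|f-g_i|<\epsilon$ on $U_i$, the measure $(f-g_i)\mu$ need not vanish on $U_i$; it is merely small there. So $\ell$ is only close to functionals carried by $X\setminus U_i$, and Lemma 2 has no quantitative form to absorb the error. Theorem 3 says that this loss is real.

## 5. Systems of plane pieces

We turn to Theorem 3. On the circle, $dz$ was a measure orthogonal to the algebra and detecting $\bar z$. We shall start with the closed disc $V_0$, and build spaces $\cdots\to V_2\to V_1\to V_0$, each glued from finitely many plane pieces. Passing from $V_n$ to $V_{n+1}$, a given continuous function becomes approximately holomorphic over a large part of the disc, and an orthogonal measure close to $dz$ on the circle survives. The space $X$ will be the inverse limit.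

We use **Mergelyan's theorem** in the form: if $K\subset\mathbb C$ is compact with finitely many complementary components, every continuous function on $K$ that is holomorphic in the interior is a uniform limit of rational functions with poles off $K$.

**Definition.** A *piece* is a compact $\Delta\subset\mathbb C$ which is the closure of a bounded domain $\operatorname{int}\Delta$ bounded by finitely many disjoint, piecewise (regular) $C^1$ Jordan curves; $\operatorname{int}\Delta$ is then the topological interior of $\Delta$. $A(\Delta)$ is the algebra of continuous functions on $\Delta$ holomorphic in $\operatorname{int}\Delta$, and $R(\Delta)$ the rational functions with poles off $\Delta$.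

By Mergelyan, $R(\Delta)$ is dense in $A(\Delta)$. So $A(\Delta)$ has spectrum $\Delta$: if $\chi$ is a character and $\lambda=\chi(z)$, then $\lambda\in\Delta$ (otherwise $z-\lambda$ is invertible in $A(\Delta)$), and $\chi(r)=r(\lambda)$ for $r\in R(\Delta)$.

**Definition.** A *system* $V$ consists of finitely many pieces $\Delta_j$ (abstract disjoint copies; they need not be disjoint as subsets of $\mathbb C$), finite sets $Z_j\subset\operatorname{int}\Delta_j$ of *marked points*, and an equivalence relation on $\bigsqcup Z_j$. The compact metrizable space $V$ is $\bigsqcup\Delta_j$ with equivalent marked points identified. The classes are called *nodes*, and $\partial V=\bigsqcup\partial\Delta_j\subset V$. $A(V)$ is the algebra of continuous functions on $V$ holomorphic in the interior of each piece.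

**Definition.** A *form* $\omega$ on $V$ consists of meromorphic 1-forms $\omega_j$ near $\Delta_j$ with no poles in $\Delta_j$ except at most simple ones at marked points, such that at each node the residues sum to $0$. Let $\mu_\omega$ be the measure $\sum_j\omega_j|_{\partial\Delta_j}$ on $\partial V$, the boundaries being positively oriented.

For example, let $V$ consist of two closed unit discs with their centers identified. Then $A(V)$ consists of the pairs $(a_1,a_2)$ of disc algebra functions with $a_1(0)=a_2(0)$. Taking $dz/z$ on the first disc and $-dz/z$ on the second gives a form, and $\int a\,d\mu_\omega=2\pi i(a_1(0)-a_2(0))=0$. A residue on one piece is paid for on another. In general, for $a\in A(V)$, the residue theorem (valid for $a|_{\Delta_j}$ by density of $R(\Delta_j)$) gives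
$$\int a\,d\mu_\omega=2\pi i\sum_{\text{nodes}}a(\text{node})\sum\mathrm{res}=0,\qquad\text{so}\qquad\mu_\omega\perp A(V).\tag{1}$$

**$A(V)$ is a uniform algebra with spectrum $V$.** Given two distinct points of $V$, prescribe the value $1$ at one, $0$ at the other, and $0$ at the remaining nodes; polynomial interpolation on each piece gives a function in $A(V)$ with these values. So $A(V)$ separates points; it is closed and contains the constants. For the spectrum, let $\tilde A=\bigoplus A(\Delta_j)$, whose spectrum is $\bigsqcup\Delta_j$, and let $I\subset A(V)$ be the ideal of those $a\in\tilde A$ vanishing at all marked points. Let $\chi$ be a character of $A(V)$. If $\chi|_I=0$, then $\chi$ is a character of $A(V)/I$, a unital algebra of functions on the finite set of nodes, and it is evaluation at a node. Otherwise choose $e\in I$ with $\chi(e)=1$. The map $a\mapsto\chi(ae)$ on $\tilde A$ sends $1$ to $1$ and is multiplicative, since $\chi(abe)=\chi(abe)\chi(e)=\chi(ae\cdot be)=\chi(ae)\chi(be)$. For $a\in A(V)$ it gives $\chi(a)\chi(e)=\chi(a)$. So it is a character of $\tilde A$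 extending $\chi$, hence a point evaluation.

**Definition.** A *morphism* $\pi:V'\to V$ is a map induced by continuous maps from each piece of $V'$ into some piece of $V$, holomorphic in the interior, sending equivalent marked points to the same point of $V$.

On the interior of a piece, $\pi$ is constant or, by the open mapping theorem, maps into the interior of a piece. So $a\circ\pi\in A(V')$ for $a\in A(V)$, and compositions of morphisms are morphisms. Example: on the two discs joined at the centers, $\pi=z$ on the first and $\pi\equiv0$ on the second is a morphism onto the closed disc. Such "vertical" discs, collapsed by $\pi$, will be essential.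

Let $V_0=\{|z|\le1\}$ with no marked points, $\omega_0=dz$, and, all sets being intersected with $V_0$,
$$U_1=\{\operatorname{Re}z\le\tfrac12\},\quad U_1^+=\{\operatorname{Re}z\le\tfrac34\},\quad U_2=-U_1,\quad U_2^+=-U_1^+ .$$

**Definition.** A system $V$ with a morphism $\rho:V\to V_0$ is *admissible* if each piece $\Delta$ contains, for $i=1,2$, a point $b_i\in\partial\Delta$ with $\rho(b_i)\notin U_i^+$.

$(V_0,\mathrm{id})$ is admissible with $b_1=1$, $b_2=-1$. A disc on which $\rho$ is constant is never admissible when that constant lies in $U_1^+$. Admissibility provides, on each piece, a boundary gap over which nothing has to be approximated; as on the circle, a gap makes approximation possible.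

**Proposition.** Let $(V,\rho)$ be admissible with form $\omega$, $f\in\mathfrak c(V)$, $i\in\{1,2\}$, $\varepsilon,\delta\in(0,1)$. There are an admissible $(V',\rho')$, a morphism $\pi:V'\to V$ with $\rho'=\rho\circ\pi$, a form $\omega'$ on $V'$, and $g\in A(V')$ with

(a) $|g-f\circ\pi|\le14\varepsilon$ on $\rho'^{-1}(U_i)$;

(b) there is a continuous injection $\iota:\partial V\to\partial V'$ with $\pi\circ\iota=\mathrm{id}$ and $\|\mu_{\omega'}-\iota_*\mu_\omega\|\le\delta$.

The proof occupies Sections 6 to 9. We write $U=U_i$, $U^+=U_i^+$, and carry out Steps 1 to 6 for each piece $\Delta=\Delta_j$ separately, with $Z=Z_j$ and $\omega=h\,dz$; we regard $f,\rho$ as functions on $\Delta$. Put $T=\Delta\cap\rho^{-1}(U^+)$, a compact set.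

## 6. Thin layers with a gap

**Step 1 (geometry).** This step produces an exhaustion function $\psi$ on $\Delta$ whose level sets all leave $T$.

By admissibility and continuity choose $b\in\partial\Delta$ with $\rho(b)\notin U^+$ at which $\partial\Delta$ is $C^1$. Choose a short normal segment $\sigma$ from $b$ into $\operatorname{int}\Delta$, disjoint from $T\cup Z$, with $\sigma\cap\partial\Delta=\{b\}$ and other endpoint $a$.

We first cut $\Delta$ to make it simply connected: *there is a union $\gamma$ of finitely many disjoint polygonal crosscuts of $\Delta$, avoiding $Z\cup\sigma$, such that $\Delta^*=\operatorname{int}\Delta\setminus\gamma$ is a simply connected domain.* We use Alexander duality on the sphere: a compact $L\subsetneq S^2$ has connected complement if and only if $\check H^1(L)=0$ (field coefficients). Let $K_0,\dots,K_k$ be the components of $L_0=S^2\setminus\operatorname{int}\Delta$, each bounded by one boundary curve $J_0,\dots,J_k$. As $\operatorname{int}\Delta$ is connected, $\check H^1(L_0)=0$. Suppose disjoint crosscuts $\gamma_1,\dots,\gamma_{t-1}$ avoiding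 $Z\cup\sigma$ have been found, $\gamma_r$ joining $J_0$ to $J_r$, and $\check H^1(L_{t-1})=0$ for $L_{t-1}=L_0\cup\gamma_1\cup\dots\cup\gamma_{t-1}$.

The arc $\sigma$ meets $L_{t-1}$ only in $b$. In the Mayer–Vietoris sequence
$$\check H^0(L_{t-1})\oplus\check H^0(\sigma)\to\check H^0(\{b\})\to\check H^1(L_{t-1}\cup\sigma)\to\check H^1(L_{t-1})\oplus\check H^1(\sigma)=0$$
the first map is onto, so $\check H^1(L_{t-1}\cup\sigma)=0$; adding the finite set $Z$, disjoint from it, changes nothing. So $\Omega_{t-1}=\operatorname{int}\Delta\setminus(\gamma_1\cup\dots\cup\gamma_{t-1}\cup\sigma\cup Z)$ is connected. Take $C^1$ points $b'\in J_0$, $b''\in J_t$ different from $b$ and off the earlier crosscuts. Join the inner ends of short normal segments at $b',b''$ by a polygonal path in $\Omega_{t-1}$. The resulting polygonal graph contains a simple polygonal arc $\gamma_t$ from $b'$ to $b''$ with interior in $\Omega_{t-1}$. Its endpoints lie in different components of $L_{t-1}$ (the set $K_t$ is still a component by itself), so $\check H^0(L_{t-1})\to\check H^0(\{b',b''\})$ is onto. By Mayer–Vietoris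 again, $\check H^1(L_{t-1}\cup\gamma_t)$ injects into $\check H^1(L_{t-1})\oplus\check H^1(\gamma_t)=0$, so $\check H^1(L_t)=0$. After $k$ steps, $\operatorname{int}\Delta\setminus\gamma=S^2\setminus L_k$ is connected and $L_k$ is connected. A domain in $S^2$ with connected complement is simply connected, so $\Delta^*$ is as claimed.

Let $\Phi:\Delta^*\to\{|w|<1\}$ be conformal with $\Phi(a)=0$. Put $\psi=|\Phi|$ on $\Delta^*$ and $\psi=1$ on $\partial\Delta\cup\gamma=\partial\Delta^*$. Since $|\Phi|\to1$ at the boundary, $\psi$ is continuous on $\Delta$. For $0<\tau<1$ the set $\{\psi=\tau\}$ is an analytic Jordan curve bounding $G_\tau=\{\psi<\tau\}$. For every $\tau\in(0,1]$, $\{\psi=\tau\}$ meets $\sigma$, because $\psi(a)=0$ and $\psi(b)=1$; so $\{\psi=\tau\}\not\subset T$.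

**Step 2 (layers).** This step finds thin overlapping layers $Q_l$ of $\Delta$ and, on each, a rational function $F_l$ that is close to $f$ on the part of the layer in $T$.

*Claim: for each $\tau\in(0,1]$ there is $F^\tau\in R(\Delta)$ with $F^\tau=f$ on $Z$ and $|F^\tau-f|<\varepsilon$ on $\{\psi=\tau\}\cap T$.* Let $E=(\{\psi=\tau\}\cap T)\cup Z$. It suffices that $R(\Delta)|_E$ is dense in $\mathfrak c(E)$: an approximant that is close enough can be corrected by the Lagrange interpolation polynomial of its small errors on the finite set $Z$, which is small on $\Delta$. Let $\alpha$ be a measure on $E$ annihilating $R(\Delta)$. Its Cauchy transform $\hat\alpha(\zeta)=\int\frac{d\alpha(z)}{z-\zeta}$ is analytic off $E$ and vanishes on $\mathbb C\setminus\Delta$. We check that each component $O$ of $\mathbb C\setminus E$ meets $\mathbb C\setminus\Delta$.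

If $\tau<1$, then $\{\psi=\tau\}\cap T$ is a proper closed subset of a Jordan curve. It lies in an arc, whose complement is connected and dense, so $\mathbb C\setminus E$ is connected, and it is unbounded.

If $\tau=1$, suppose $O\subset\Delta$; then $O\subset\operatorname{int}\Delta$. As $\gamma\cup Z$ has empty interior, $O$ meets $\Delta^*\setminus Z$, which is connected and disjoint from $E$; hence $\Delta^*\setminus Z\subset O$. As $b\notin E$, a small disc about $b$ misses $E$, and it meets $\Delta^*\setminus Z$ along $\sigma$; so it lies in $O$. But it meets $\mathbb C\setminus\Delta$, a contradiction.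

So $\hat\alpha=0$ off $E$. Since $E$ has zero area, $\hat\alpha=0$ almost everywhere, which implies $\alpha=0$. By Hahn–Banach the claim follows. Note that the gap was used in both cases.

*Selection of the layers.* Since $\psi^{-1}(0)=\{a\}$ and $a\notin T$, there is $\tau_*\in(0,1)$ with $\{\psi\le\tau_*\}\cap T=\emptyset$. For each $\tau\in(0,1]$ the compact set $\psi(\{z\in T:|F^\tau-f|\ge\varepsilon\})$ does not contain $\tau$. So there is a relatively open interval $I_\tau\ni\tau$ of $(0,1]$ with $|F^\tau-f|<\varepsilon$ on $\{\psi\in I_\tau\}\cap T$. Let $d_0>0$ be a Lebesgue number of this cover of $[\tau_*/2,1]$: every subinterval of length $<d_0$ lies in some $I_\tau$. Choose $1=\tau_0>\tau_1>\dots>\tau_m$ with $m\ge1$, $\tau_m\in(\tau_*/2,\tau_*)$, $\tau_l-\tau_{l+1}<d_0/3$, and no $\tau_l$ $(l\ge1)$ in $\psi(Z)$. Then choose $s\in(0,d_0/6)$ so small that the intervals $[\tau_l-2s,\tau_l+2s]$, $1\le l\le m$, are disjoint, lie in $(\tau_*/2,1)$ and miss $\psi(Z)$, and $\tau_m+2s<\tau_*$. Put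
$$Q_0=\Delta\setminus G_{\tau_1-s},\qquad Q_l=\{\tau_{l+1}-s\le\psi\le\tau_l+s\}\ (1\le l<m),\qquad Q_m=\{\psi\le\tau_m+s\}.$$
For $l<m$ the range of $\psi$ on $Q_l$ is contained in a subinterval of $[\tau_*/2,1]$ of length at most $d_0/3+2s<d_0$, hence in some $I_\tau$; put $F_l=F^\tau$. Put $F_m=F^{\tau_*}$; note $Q_m\cap T=\emptyset$. Thus, for $0\le l\le m$,
$$F_l\in R(\Delta),\qquad F_l=f\text{ on }Z,\qquad|F_l-f|<\varepsilon\text{ on }Q_l\cap T.\tag{2}$$

Put $\Gamma_l=\{\psi=\tau_l\}$ $(1\le l\le m)$. This curve lies in the interiors of $Q_{l-1}$ and $Q_l$ and meets no other $Q_{l'}$. The overlap $Q_{l-1}\cap Q_l=\{\tau_l-s\le\psi\le\tau_l+s\}$ misses $Z$, and $\psi<1$ on $Z$; so each $\nu\in Z$ lies in exactly one $Q_l$, in its interior. Each $Q_l$ is a piece: $Q_m$ is a closed Jordan domain, the $Q_l$ with $1\le l<m$ are closed annular domains, and $Q_0$ is bounded by $\partial\Delta$ and $\{\psi=\tau_1-s\}$. The interior of $Q_0$, $\{z\in\operatorname{int}\Delta:\psi>\tau_1-s\}$, is connected because the annular set $\{\tau_1-s<\psi<1\}$ is connected and each point of $\gamma\cap\operatorname{int}\Delta$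 is a limit of it. Fix $R\ge1$ with $|F_l|\le R$ on $\Delta$ for all $l$.

## 7. The jump across $\Gamma_l$: why one sheet per layer is not enough

Let us try the obvious construction in the first case $V=V_0$, $\omega=dz$, $f=\bar z$, $i=1$ (so $Z=\gamma=\emptyset$, $h=1$). Take one copy of each $Q_l$, with $g=F_l$ on it. The form $dz$ on every copy would have a large mass on the new boundaries $\{\psi=\tau_l\pm s\}$. So we multiply by functions $\theta_l$ that are about $1$ in the middle of $Q_l$ and about $0$ on its new boundary. Such meromorphic functions exist: by Cauchy's formula, for points $\xi_k$ densely spread on $\Gamma_l$ and $\beta_k=(\xi_{k+1}-\xi_k)/2\pi i$, the Riemann sum $\chi_l(z)=\sum_k\beta_k/(\xi_k-z)$ is close to $1$ inside $\Gamma_l$ and to $0$ outside. With $\theta_l=\chi_l-\chi_{l+1}$ (and the evident changes at the ends), $\theta_{l-1}dz$ and $\theta_l\,dz$ have residues $+\beta_k$ and $-\beta_k$ at $\xi_k\in\Gamma_l$. These would cancel if the two copies of $\xi_k$ were identified. But then $g$ would not be continuous, as in general $p=F_{l-1}(\xi_k)$ differs from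 $q=F_l(\xi_k)$.

So insert a disc $\{|y-q|\le r\}$, with $\pi\equiv\xi_k$ and $g=y$. Glue its point $p$ to $\xi_k$ in the copy of $Q_{l-1}$ and its point $q$ to $\xi_k$ in the copy of $Q_l$, and give it the form $-\beta_k\bigl(\frac1{y-p}-\frac1{y-q}\bigr)dy$. Everything is now compatible and all residues cancel. Over $T$ the radius $r$ has to be of order $\varepsilon$, since $g=y$ must stay close to $f(\xi_k)$. The trouble is the mass on the boundary of these discs. On $|y-q|=r$ the form has modulus at least $|\beta_k||p-q|/(r(r+|p-q|))$. Hence for $\xi_k\in T$, where $|p-q|<2\varepsilon$, its mass is at least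
$$\frac{2\pi|\beta_k||p-q|}{r+|p-q|}\ \ge\ \frac{|\xi_{k+1}-\xi_k|\,|F_{l-1}(\xi_k)-F_l(\xi_k)|}{r+2\varepsilon}.$$

These masses cannot have a small sum. Fix a smooth $\varphi$, $0\le\varphi\le1$, not identically zero, with compact support in $\{|z|<1,\operatorname{Re}z<\frac34\}\subset T$. Let $D_0=\{\psi\ge\tau_1\}$, $D_l=\{\tau_{l+1}\le\psi\le\tau_l\}$, $D_m=\{\psi\le\tau_m\}$, so that $D_l\subset Q_l$. Apply $\int_{\partial D_l}u\,dz=2i\int_{D_l}\bar\partial u\,dA$ to $u=\varphi F_l$, where $\bar\partial u=F_l\bar\partial\varphi$, and sum over $l$: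
$$\sum_{l=1}^m\int_{\Gamma_l}\varphi\,(F_l-F_{l-1})\,dz=2i\sum_l\int_{D_l}F_l\,\bar\partial\varphi\,dA .$$
By (2) the right side differs from $2i\int\bar z\,\bar\partial\varphi\,dA=-2i\int\varphi\,dA$ by at most $2\varepsilon\int|\bar\partial\varphi|\,dA$. So
$$\sum_l\int_{\Gamma_l}\varphi\,|F_l-F_{l-1}|\,|dz|\ \ge\ 2\int\varphi\,dA-2\varepsilon\int|\bar\partial\varphi|\,dA,$$
however the layers and the $F_l$ were chosen. As the points $\xi_k$ become dense, the lower limit of the total mass on the discs is at least this number divided by $r+2\varepsilon$. With $r=10\varepsilon$ it exceeds any given $\delta$ when $\varepsilon$ is small.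

The defect of the disc form is that $\frac1{y-p}-\frac1{y-q}$ decays too slowly. The cure is to replace the single point $q$ by many points $q_\zeta=q+\zeta$, with many sheets over $Q_l$, and with weights chosen so that $\sum_\zeta c_\zeta/(y-q_\zeta)$ agrees with $1/(y-p)$ to high order away from the center. Lagrange interpolation supplies the weights: if $L_\zeta$ are the Lagrange basis polynomials for the distinct nodes $q_\zeta$, then
$$\frac1{y-p}-\sum_\zeta\frac{L_\zeta(p)}{y-q_\zeta}=\frac1{y-p}\prod_\zeta\frac{p-q_\zeta}{y-q_\zeta}.\tag{3}$$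
To see this, multiply by $y-p$ and view both sides as functions of $p$. The left side $1-(y-p)\sum_\zeta L_\zeta(p)/(y-q_\zeta)$ is a polynomial in $p$ of degree at most the number of nodes; it vanishes at each $p=q_\zeta$ and equals $1$ at $p=y$; so does the right side, and these are one more condition than the degree. For one node, (3) is the form just considered. If $|p-q_\zeta|\le\frac12|y-q_\zeta|$ for all $\zeta$, the error is divided by at least $2$ for every node added.

## 8. Sheets, vertical discs and tentacles

**Step 3 (coefficients).** This step chooses the number of sheets over each layer and their weights, so that the forms on the vertical discs will be tiny on the boundary.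

Define inductively finite sets $Y_l\subset\{|\zeta|\le\varepsilon\}$ with $0\in Y_l$, $Y_0=\{0\}$, and functions $c_{l,\zeta}\in R(\Delta)$ $(\zeta\in Y_l)$: $c_{0,0}=1$, and for $1\le l\le m$
$$c_{l,\zeta}=\sum_{\zeta'\in Y_{l-1}}c_{l-1,\zeta'}\,\lambda_{l,\zeta}(F_{l-1}-F_l+\zeta'),\qquad\lambda_{l,\zeta}(w)=\prod_{\zeta''\in Y_l,\,\zeta''\ne\zeta}\frac{w-\zeta''}{\zeta-\zeta''} .$$
Let $B_l=\sup_\Delta\sum_\zeta|c_{l,\zeta}|$. Since all $F_l=f$ on $Z$, and $\lambda_{l,\zeta}(0)$ is $1$ for $\zeta=0$ and $0$ otherwise, induction gives
$$c_{l,0}(\nu)=1,\qquad c_{l,\zeta}(\nu)=0\ (\zeta\ne0),\qquad\nu\in Z.\tag{4}$$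
For $\xi\in\Gamma_l$ put $p_{\zeta'}=F_{l-1}(\xi)+\zeta'$ $(\zeta'\in Y_{l-1})$ and $q_\zeta=F_l(\xi)+\zeta$ $(\zeta\in Y_l)$. Then
$$\lambda_{l,\zeta}(F_{l-1}(\xi)-F_l(\xi)+\zeta')=\prod_{\zeta''\ne\zeta}\frac{p_{\zeta'}-q_{\zeta''}}{q_\zeta-q_{\zeta''}}$$
is the Lagrange basis polynomial belonging to $q_\zeta$, evaluated at $p_{\zeta'}$. So (3), summed with weights $c_{l-1,\zeta'}(\xi)$, gives
$$e_l(\xi,y):=\sum_{\zeta'}\frac{c_{l-1,\zeta'}(\xi)}{y-p_{\zeta'}}-\sum_\zeta\frac{c_{l,\zeta}(\xi)}{y-q_\zeta}=\sum_{\zeta'}\frac{c_{l-1,\zeta'}(\xi)}{y-p_{\zeta'}}\prod_{\zeta\in Y_l}\frac{p_{\zeta'}-q_\zeta}{y-q_\zeta}.\tag{5}$$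
Let $r(\xi)=10\varepsilon$ if $\xi\in T$ and $r(\xi)=20R$ if $\xi\notin T$, and suppose $|y-F_l(\xi)|\ge r(\xi)$. If $\xi\in\Gamma_l\cap T$, then $|F_{l-1}(\xi)-F_l(\xi)|<2\varepsilon$ by (2), so $|p_{\zeta'}-q_\zeta|\le4\varepsilon$, $|y-q_\zeta|\ge9\varepsilon$, $|y-p_{\zeta'}|\ge7\varepsilon$. If $\xi\notin T$, then, as $\varepsilon<1\le R$, $|p_{\zeta'}-q_\zeta|\le4R$, $|y-q_\zeta|\ge19R$, $|y-p_{\zeta'}|\ge17R$. Hence
$$|e_l(\xi,y)|\le B_{l-1}2^{-|Y_l|}\varepsilon^{-1}\qquad\text{for }|y-F_l(\xi)|\ge r(\xi),\tag{6}$$
and all $p_{\zeta'},q_\zeta$ lie in $|y-F_l(\xi)|<r(\xi)$ (their distance from $F_l(\xi)$ is at most $3\varepsilon$, respectively $3R$). The weights $c_{l,\zeta}$ may be huge, but this does no harm: $B_{l-1}$ is known when $Y_l$ is chosen. So, given $Y_0,\dots,Y_{l-1}$, we choose $Y_l$ with $|Y_l|$ so large that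
$$200R\cdot\mathrm{length}(\Gamma_l)\,\sup_{\Gamma_l}|h|\;B_{l-1}2^{-|Y_l|}\varepsilon^{-1}\le\frac{\delta}{4mM},\tag{7}$$
where $M$ is the number of pieces of $V$; $\sup_{\Gamma_l}|h|<\infty$ as $\Gamma_l\cap Z=\emptyset$.

**Step 4 (cut-offs).** This step makes precise the meromorphic cut-offs of Section 7. For large $N$ choose $N$ distinct consecutive points $\xi_{l,k}$ on $\Gamma_l$ (positively oriented as the boundary of $G_{\tau_l}$), with mesh tending to $0$ as $N\to\infty$. Put $\beta_{l,k}=(\xi_{l,k+1}-\xi_{l,k})/2\pi i$ (indices cyclic) and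
$$\chi_l(z)=\sum_k\frac{\beta_{l,k}}{\xi_{l,k}-z}.$$
These are Riemann sums of Cauchy integrals: as $N\to\infty$, $\chi_l\to1$ uniformly on compact subsets of $G_{\tau_l}$ and $\chi_l\to0$ uniformly on compact subsets of $\mathbb C\setminus\overline{G_{\tau_l}}$. The residue of $\chi_l$ at $\xi_{l,k}$ is $-\beta_{l,k}$, and $\sum_k|\beta_{l,k}|\le\mathrm{length}(\Gamma_l)$. Put $\theta_0=1-\chi_1$, $\theta_l=\chi_l-\chi_{l+1}$ $(1\le l<m)$, $\theta_m=\chi_m$.

**Step 5 (preliminary pieces, maps, forms).** This step assembles everything except admissibility.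

The *sheets* are $P_{l,\zeta}$ $(0\le l\le m,\ \zeta\in Y_l)$: a copy of $Q_l$, with $\pi_0(z)=z$, $g_0=F_l+\zeta$, and form
$$\omega_{l,\zeta}=c_{l,\zeta}\,\theta_l\,\omega+[\zeta=0]\sum_{\nu\in Z\cap Q_l}(1-\theta_l(\nu))\,\mathrm{res}_\nu\omega\;\frac{dz}{z-\nu},$$
where $[\zeta=0]$ is $1$ if $\zeta=0$ and $0$ otherwise. The *vertical discs* are $P_\xi$ ($\xi=\xi_{l,k}$, $1\le l\le m$): the disc $\{|y-F_l(\xi)|\le r(\xi)\}$, with $\pi_0\equiv\xi$, $g_0(y)=y$, and form $v_\xi=-\beta_{l,k}h(\xi)\,e_l(\xi,y)\,dy$.

The nodes are of two kinds.

(i) For each $\xi=\xi_{l,k}$ and each $y\in\{p_{\zeta'}\}\cup\{q_\zeta\}$, one class consisting of $y\in P_\xi$, the point $\xi\in P_{l-1,\zeta'}$ if $p_{\zeta'}=y$, and the point $\xi\in P_{l,\zeta}$ if $q_\zeta=y$.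

(ii) For each old node $\{\nu_1,\nu_2,\dots\}$ of $V$, the class of the points $\nu_t\in P_{l_t,0}$, where $P_{l_t,0}$ is the sheet over the piece of $V$ containing $\nu_t$ with $\nu_t\in Q_{l_t}$.

The $p_{\zeta'}$ are distinct among themselves, and so are the $q_\zeta$, so each marked point lies in exactly one class; all marked points are interior to their pieces.

*Residues.* At $\xi=\xi_{l,k}$, $\theta_{l-1}$ contains $-\chi_l$ and $\theta_l$ contains $+\chi_l$. So the form of $P_{l-1,\zeta'}$ has residue $\beta_{l,k}h(\xi)c_{l-1,\zeta'}(\xi)$, and that of $P_{l,\zeta}$ has residue $-\beta_{l,k}h(\xi)c_{l,\zeta}(\xi)$. By (5), $v_\xi$ has contributions $-\beta_{l,k}h(\xi)c_{l-1,\zeta'}(\xi)$ at $p_{\zeta'}$ and $+\beta_{l,k}h(\xi)c_{l,\zeta}(\xi)$ at $q_\zeta$. So all sums over classes (i) vanish, also when some $p_{\zeta'}=q_\zeta$. At $\nu\in Z\cap Q_l$, by (4), the form $\omega_{l,\zeta}$ with $\zeta\ne0$ has no pole, as $c_{l,\zeta}$ vanishes where $\omega$ has at most a simple pole; and $\omega_{l,0}$ has residue $\theta_l(\nu)\,\mathrm{res}_\nu\omega+(1-\theta_l(\nu))\,\mathrm{res}_\nu\omega=\mathrm{res}_\nu\omega$.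 So sums over classes (ii) vanish, because they did in $V$. There are no other poles in the pieces, and all poles are simple.

*Compatibility.* On a class (i), $\pi_0=\xi$ and $g_0=y$ at all its points. On a class (ii), the $\pi_0$-values are the $\nu_t$, identified in $V$, and $g_0=F_{l_t}(\nu_t)=f(\nu_t)$, the common value of $f$ at the old node.

*Approximation.* At every point with $\pi_0\in T$ we have $|g_0-f\circ\pi_0|\le11\varepsilon$. Indeed, by (2), the difference is $<\varepsilon$ on $P_{0,0}$ and at most $2\varepsilon$ on the other sheets. On a vertical disc over $\xi\in T$ it is at most $10\varepsilon+|F_l(\xi)-f(\xi)|\le11\varepsilon$.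

**Step 6 (tentacles).** This step restores admissibility. The sheet $P_{0,0}=Q_0$ contains $\partial\Delta$ in its boundary and is kept as it is, with $\pi=\pi_0$, $g=g_0$. Every other piece may lie entirely over $U_1^+$ or over $U_2^+$; we give it a thin tentacle which $\pi$ sends out to suitable places, at the price of a small change of $\pi$ and $g$.

Let $P$ be any preliminary piece other than $P_{0,0}$. Attach to $P$ a segment $L$, normal to $\partial P$ at a point $e$, with $L\cap P=\{e\}$. For sheets $P_{l,\zeta}$, $l\ge1$, take $e\in\{\psi=\tau_l+s\}$ and $L$ short, contained in $\{\tau_l+s\le\psi<\tau_l+2s\}$ and independent of $N$. For vertical discs take $L=[F_l(\xi)+r(\xi),\,F_l(\xi)+r(\xi)+\varepsilon]$. In both cases $\partial P$ is analytic near $e$, and $\pi_0(P)\subset\operatorname{int}\Delta$.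

Choose $w_1,w_2\in\operatorname{int}\Delta$ with $\rho(w_t)\notin U_t^+$; these exist near the points $b_t$ of admissibility. Extend $\pi_0,g_0$ continuously to $L$, parametrized from $e$ by $[0,1]$. On $[0,\frac13]$, $\pi_0=\pi_0(e)$ and $g_0$ moves linearly from $g_0(e)$ to $f(\pi_0(e))$. On $[\frac13,1]$, $\pi_0$ runs in $\operatorname{int}\Delta$ from $\pi_0(e)$ (at $\frac13$) through $w_1$ (at $\frac23$) to $w_2$ (at $1$), and $g_0=f\circ\pi_0$. Still $|g_0-f\circ\pi_0|\le11\varepsilon$ wherever $\pi_0\in T$.

Let $0<\eta<\varepsilon$ be so small that the $3\eta$-neighborhood of $\pi_0(P\cup L)$ lies in $\operatorname{int}\Delta$; that for $z,z'\in\Delta$ with $|z-z'|\le2\eta$ one has $|f(z)-f(z')|<\varepsilon$ and $|\rho(z)-\rho(z')|<\frac14$; and that $|z-w_t|<3\eta$ implies $\rho(z)\notin U_t^+$. The interior of $P\cup L$ is $\operatorname{int}P$, where $\pi_0,g_0$ are holomorphic, and $P\cup L$ has finitely many complementary components. So Mergelyan's theorem applies to $\pi_0,g_0$ on $P\cup L$. After adding the Lagrange interpolation polynomials of the errors at the finitely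 many marked points of $P$ (small if the approximation is good enough), we obtain rational $\pi_P,g_P$ with poles off $P\cup L$, at distance $<\eta$ from $\pi_0,g_0$ on $P\cup L$ and equal to them at the marked points of $P$.

*Thickening.* Use Euclidean coordinates $(x,u)$ centered at $e$ in which $L=\{0\}\times[0,\ell]$ and $P=\{u\le\varphi(x)\}$ in a fixed neighborhood $[-d,d]^2$, with $\varphi(0)=\varphi'(0)=0$ and $|\varphi|<d$. For small $\kappa>0$ let $S_\kappa=[-\kappa,\kappa]\times[-\kappa,\ell+\kappa]$ and $P^\kappa=P\cup S_\kappa$. For small $\kappa$ we have $|\varphi|<\kappa$ on $[-\kappa,\kappa]$, and $S_\kappa\setminus[-d,d]^2$ is disjoint from $P$. So $\partial P^\kappa$ arises from $\partial P$ by replacing the arc $\{u=\varphi(x),|x|<\kappa\}$ with three sides of a rectangle: the segments from $(\pm\kappa,\varphi(\pm\kappa))$ to $(\pm\kappa,\ell+\kappa)$ and the top side. Hence $P^\kappa$ is a piece. Each point of $P^\kappa\setminus P$ is within $\sqrt2\,\kappa$ of a point of $L$. We take $\kappa$ so small that also: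

* $\pi_P,g_P$ are holomorphic near $P^\kappa$, and $|\pi_P(z)-\pi_0(z_0)|<2\eta$, $|g_P(z)-g_0(z_0)|<2\eta$ whenever $z\in P^\kappa$, $z_0\in L$, $|z-z_0|\le\sqrt2\,\kappa$ (if $z\in P$, these hold with $z_0=z$);
* for sheets, $P^\kappa\setminus P\subset\{\tau_l+s<\psi<\tau_l+2s\}$, and $\mathrm{length}(\partial P^\kappa)\le\mathrm{length}(\partial Q_l)+2\,\mathrm{length}(L)+1$;
* for vertical discs, $\mathrm{length}(\partial P^\kappa)\le2\pi r(\xi)+2\varepsilon+1\le200R$;
* the points $(\pm\kappa,u)$ with $(0,u)\in L$ at parameter $\frac23$ or $1$ lie on $\partial P^\kappa$.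

So every $z\in P^\kappa$ has a $z_0\in P\cup L$ with $|\pi_P(z)-\pi_0(z_0)|<2\eta$ and $|g_P(z)-g_0(z_0)|<2\eta$. In particular $\pi_P(P^\kappa)\subset\operatorname{int}\Delta$. If $\rho(\pi_P(z))\in U$, then $|\rho(\pi_0(z_0))-\rho(\pi_P(z))|<\frac14$ gives $\rho(\pi_0(z_0))\in U^+$, so $\pi_0(z_0)\in T$ and
$$|g_P(z)-f(\pi_P(z))|\le|g_P(z)-g_0(z_0)|+|g_0(z_0)-f(\pi_0(z_0))|+|f(\pi_0(z_0))-f(\pi_P(z))|\le2\varepsilon+11\varepsilon+\varepsilon=14\varepsilon.$$
At the boundary points $z=(\kappa,u)$ of the last bullet we may take $z_0=(0,u)$; hence $|\pi_P-w_t|<2\eta$ there, with $t=1$, respectively $t=2$, and $\rho\circ\pi_P\notin U_t^+$.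

Replace $P$ by $P^\kappa$, with the same form and marked points, $\pi=\pi_P$ and $g=g_P$. The form acquires no new poles: $\{\tau_l+s\le\psi\le\tau_l+2s\}$ contains no point of any $\Gamma_{l'}$ or of $Z$, and (5) has poles only at the $p_{\zeta'},q_\zeta$.

## 9. The mass of the new form

**Step 7 (conclusion of the proof of the Proposition).** This step collects the pieces and lets $N\to\infty$.

Let $V'$ be the system formed by all these pieces, over all $j$ (with a common $N$), with the nodes above, and let $\pi,g,\omega'$ be the maps, function and form constructed; $\rho'=\rho\circ\pi$. By the compatibility and residue checks, and because $\pi_P,g_P$ equal $\pi_0,g_0$ at marked points, $\pi$ is a morphism, $g\in A(V')$, and $\omega'$ is a form. By Step 6, $V'$ is admissible; for $Q_0$ this holds because $\partial\Delta\subset\partial Q_0$ and $\pi=\mathrm{id}$ there. Step 6 also shows (a) on all pieces except the sheets $Q_0$, and there $\rho^{-1}(U)\cap Q_0\subset T\cap Q_0$, where $|F_0-f|<\varepsilon$. Let $\iota$ identify $\partial\Delta_j$ with the part $\partial\Delta_j$ of the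 boundary of the sheet $Q_0$ over $\Delta_j$; then $\pi\circ\iota=\mathrm{id}$.

For (b), let $N\to\infty$ with the data of Steps 1 to 3 and the segments $L$ of sheets fixed. The boundary $\partial V'$ splits into three parts.

On $\partial\Delta_j$, the form is $\omega_{0,0}=\theta_0\omega+\sum_{\nu\in Z\cap Q_0}(1-\theta_0(\nu))\,\mathrm{res}_\nu\omega\,\frac{dz}{z-\nu}$, and it tends to $\omega$ uniformly. Indeed $\partial\Delta_j$ is a compact set outside $\overline{G_{\tau_1}}$, so $\theta_0\to1$ there; and each $\nu\in Z\cap Q_0$ has $\psi(\nu)>\tau_1+2s$, so $\theta_0(\nu)\to1$.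

The rest of the boundary of a sheet over $Q_l$ is contained in $\{\psi=\tau_{l+1}-s\}\cup\{\tau_l+s\le\psi\le\tau_l+2s\}$ (the first set is absent for $l=m$, the second for $l=0$). This is a fixed compact set disjoint from $Z$. Its first part is inside both $\Gamma_l$ and $\Gamma_{l+1}$, its second part outside both, so $\theta_l\to0$ uniformly on it (with the evident changes for $l=0,m$). Each $\nu\in Z\cap Q_l$ lies strictly inside $\Gamma_l$ and strictly outside $\Gamma_{l+1}$ (where these exist), so $1-\theta_l(\nu)\to0$. The boundary lengths, the number of sheets, $\sup|c_{l,\zeta}|$, and the suprema of $|h|$ and of the $1/|z-\nu|$ on this set are bounded independently of $N$. So the total mass there tends to $0$.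

The boundary of a thickened vertical disc $P_\xi^\kappa$ lies in $|y-F_l(\xi)|\ge r(\xi)$ and has length $\le200R$. By (6), (7) and $\sum_k|\beta_{l,k}|\le\mathrm{length}(\Gamma_l)$, the vertical pieces over $\Gamma_l$ have total mass at most
$$200R\;\mathrm{length}(\Gamma_l)\sup_{\Gamma_l}|h|\;B_{l-1}2^{-|Y_l|}\varepsilon^{-1}\le\frac{\delta}{4mM}.$$
Summing over the $m$ curves of each piece and over the $M$ pieces, all vertical pieces together have mass at most $\delta/4$, for every $N$.

Taking $N$ large gives $\|\mu_{\omega'}-\iota_*\mu_\omega\|\le\delta$. $\square$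

## 10. The inverse limit, and the proof of Theorem 3

Start with $V_0$, $\omega_0=dz$, $\rho_0=\mathrm{id}$. When $V_n$ has been constructed, choose a dense sequence $(f_{n,k})_{k\ge1}$ in $\mathfrak c(V_n)$. Fix in advance a sequence of quadruples $(m,k,i,q)$, $m\ge0$, $k\ge1$, $i\in\{1,2\}$, $q\ge1$, in which every quadruple occurs infinitely often. At step $n$ use the $n$th quadruple if its $m$ is $\le n$, and $(0,1,1,1)$ otherwise. So the quadruple treated at step $n$ has $m\le n$, and every quadruple is treated at some step. At step $n$ apply the Proposition to $V_n$, $\omega_n$, $f=f_{m,k}\circ\pi_{n,m}$ (where $\pi_{n,m}:V_n\to V_m$ is the composed morphism), $i$, $\varepsilon=1/(14q)$, $\delta=2^{-n-3}$. This gives $V_{n+1}$, $\pi_{n+1,n}$, $\omega_{n+1}$, $\iota_n$ and $\rho_{n+1}=\rho_n\circ\pi_{n+1,n}$. Thus $\rho_n=\pi_{n,0}$.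

Let $X=\varprojlim V_n$ be the space of sequences $(x_n)$, $x_n\in V_n$, with $\pi_{n+1,n}(x_{n+1})=x_n$. It is compact and metrizable, with projections $p_n:X\to V_n$. Let $A$ be the uniform closure of the union of the algebras $A(V_n)\circ p_n$, which increase with $n$ because $a\circ p_n=(a\circ\pi_{n+1,n})\circ p_{n+1}$. $A$ contains the constants and separates points, because each $A(V_n)$ does.

**Step 1 (boundary points lift).** This step makes sure that $X$ sees the measures $\mu_{\omega_n}$. Every $v\in\partial V_n$ lies in $p_n(X)$: lift it successively by $\iota_n,\iota_{n+1},\dots$, and project it to $V_{n-1},\dots,V_0$. In particular $X\ne\emptyset$.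

**Step 2 (the spectrum).** This step shows that $A$ has spectrum $X$. If $\chi$ is a character of $A$, then $a\mapsto\chi(a\circ p_n)$ is a character of $A(V_n)$, that is, evaluation at some $x_n\in V_n$. For $a\in A(V_n)$,
$$a(x_n)=\chi(a\circ\pi_{n+1,n}\circ p_{n+1})=a(\pi_{n+1,n}(x_{n+1})).$$
As $A(V_n)$ separates points, $\pi_{n+1,n}(x_{n+1})=x_n$. So $x=(x_n)\in X$, and by continuity $\chi$ is evaluation at $x$.

**Step 3 ($A\ne\mathfrak c(X)$).** This step shows that $\bar p_0\notin A$ by the computation of Section 1. Let $\mu_n=\mu_{\omega_n}$. By (b),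
$$\|\mu_n\|\le2\pi+\sum_{n\ge0}2^{-n-3}=2\pi+\tfrac14 .$$
Since $\rho_{n+1}\circ\iota_n=\rho_n\circ\pi_{n+1,n}\circ\iota_n=\rho_n$ on $\partial V_n$ and $|\rho_{n+1}|\le1$,
$$\Bigl|\int\bar\rho_{n+1}\,d\mu_{n+1}-\int\bar\rho_n\,d\mu_n\Bigr|=\Bigl|\int\bar\rho_{n+1}\,d(\mu_{n+1}-(\iota_n)_*\mu_n)\Bigr|\le2^{-n-3}.$$
As $\int_{|z|=1}\bar z\,dz=2\pi i$, we get $|\int\bar\rho_n\,d\mu_n|\ge2\pi-\frac14$. By (1), for $a\in A(V_n)$, $\int(\bar\rho_n-a)\,d\mu_n=\int\bar\rho_n\,d\mu_n$, so
$$\sup_{\partial V_n}|\bar\rho_n-a|\ \ge\ \frac{2\pi-1/4}{2\pi+1/4}>\frac9{10}.$$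
Since $\partial V_n\subset p_n(X)$ and $p_0=\rho_n\circ p_n$, it follows that $\|\bar p_0-a\circ p_n\|_X>\frac9{10}$ for all $n$ and all $a\in A(V_n)$. Hence $\bar p_0\notin A$.

**Step 4 (local density).** This step shows that $A$ is dense in the continuous functions on each of two closed sets whose interiors cover $X$. Let $K_i=p_0^{-1}(U_i)$. Then
$$\operatorname{int}K_1\cup\operatorname{int}K_2\supset p_0^{-1}\{\operatorname{Re}z<\tfrac12\}\cup p_0^{-1}\{\operatorname{Re}z>-\tfrac12\}=X.$$
Given $m,k,i,q$, at some step $n$ we obtained $g\in A(V_{n+1})$ with $|g-f_{m,k}\circ\pi_{n+1,m}|\le14\varepsilon=1/q$ on $\rho_{n+1}^{-1}(U_i)$. As $p_0=\rho_{n+1}\circ p_{n+1}$, we have $|g\circ p_{n+1}-f_{m,k}\circ p_m|\le1/q$ on $K_i$, and $g\circ p_{n+1}\in A$. The union of the algebras $\mathfrak c(V_m)\circ p_m$ is an increasing union, closed under complex conjugation and separating points, so by Stone–Weierstrass it is dense in $\mathfrak c(X)$; hence so are the functions $f_{m,k}\circ p_m$. By Tietze, every function in $\mathfrak c(K_i)$ extends to $X$. So $A|_{K_i}$ is uniformly dense in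 $\mathfrak c(K_i)$, $i=1,2$.

**Step 5 (end of the proof of Theorem 3).** This step reads off $H(A)$ and $L(A)$. Each point of $X$ is interior to $K_1$ or $K_2$, and there every $f\in\mathfrak c(X)$ is a uniform limit of functions in $A$. So every $f\in\mathfrak c(X)$ is $A$-holomorphic and $H(A)=\mathfrak c(X)$, while $A\ne\mathfrak c(X)$ by Step 3. By Theorem 2 every closed subset of $X$ is $A$-convex, and by Theorem 1, $L(A)=A$. Thus $L(A)=A\ne H(A)=\mathfrak c(X)$, and $A$ lives on its full spectrum. $\blacksquare$
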